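\title{Shallow randomized parity decision trees with exponentially large parity kill number}

\begin{abstract}
A parity decision tree computes a boolean function by adaptively querying parities of the input bits. The parity kill number of a function is the smallest co-dimension of an affine subspace of $\mathbb{F}_2^n$ on which the function is constant. It is at most $d$ if the function has a deterministic parity decision tree of depth $d$, or a randomized one with one-sided error. We show that two-sided error behaves differently: for every $d\ge 13$ there is a function with a randomized parity decision tree of depth at most $d$ and parity kill number greater than $2^{(d-13)/2}$. In particular, no bound polynomial in $d$ holds. The function accepts the vectors over a finite field that are the sum of a sparse vector and a repeated algebraic witness of its sparsity, and the tree checks the witness at one random point.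
\end{abstract}

\section{Introduction}\label{sec:intro}

We identify $\{0,1\}^n$ with $\mathbb{F}_2^n$ and write $\langle z,\gamma\rangle=\sum_i z_i\gamma_i\in\mathbb{F}_2$. A \emph{deterministic parity decision tree} (PDT) on inputs $z\in\mathbb{F}_2^n$ is a binary tree in which each internal node is labeled by a vector $\gamma\in\mathbb{F}_2^n$ and branches according to the parity $\langle z,\gamma\rangle$, and each leaf is labeled by an output in $\{0,1\}$. Its \emph{depth} is the largest number of queries on a path from the root to a leaf. A \emph{randomized PDT of depth $d$} is a probability distribution over deterministic PDTs of depth at most $d$. It computes $f:\{0,1\}^n\to\{0,1\}$ \emph{with error at most $\varepsilon$} if for every input $z$ the sampled tree outputs $f(z)$ with probability at least $1-\varepsilon$. When no error is named, it is $1/3$.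

The \emph{parity kill number} of $f$ is the smallest co-dimension of an affine subspace of $\mathbb{F}_2^n$ on which $f$ is constant; affine subspaces are always nonempty. It counts how many parities must be fixed, in the most favorable way, to determine the value of $f$. It is $0$ for a constant function, $1$ for a nonzero parity, and at most $n$ in general, since $f$ is constant on a point.

The two notions meet at the leaves. The inputs that reach a given leaf of a deterministic PDT of depth $d$ are the solutions of at most $d$ affine equations, so they form either the empty set or an affine subspace of co-dimension at most $d$. If the tree computes $f$, then $f$ is constant there, and the parity kill number is at most $d$. The following question, posed in \cite{column109}, asks whether a weaker form of this survives randomization.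

\begin{quote}
\emph{Are there absolute constants $C,c$ such that every boolean function computed by a randomized PDT of depth $d$ has parity kill number at most $Cd^{\,c}$?}
\end{quote}

The answer is no, and the gap can be exponential. All logarithms below are to base $2$.

\begin{theorem}\label{thm:main}
Let $K\ge 1$ be an integer and $0<\varepsilon\le 1/3$. There are $n$ and $f:\{0,1\}^n\to\{0,1\}$ such that
\begin{enumerate}
\item[(1)] $f$ is computed with error at most $\varepsilon$ on every input by a randomized PDT of depth less than $2\log K+3\log(1/\varepsilon)+\log 240$;
\item[(2)] the parity kill number of $f$ is exactly $K+1$.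
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] For every integer $d\ge 13$ there is a boolean function with a randomized PDT of depth at most $d$ and parity kill number greater than $2^{(d-13)/2}$.
\item[(b)] For all large $n$ there is $f:\{0,1\}^n\to\{0,1\}$ with a randomized PDT of depth $O(\log n)$ and parity kill number $\Omega(\sqrt{n/\log n})$.
\end{enumerate}
\end{corollary}

By part (a), no bound $Cd^{\,c}$ can hold, and neither can any bound $2^{o(d)}$.

Section~\ref{sec:positive} collects what a shallow randomized tree does force, and so locates the point where a counterexample must act. Sections~\ref{sec:witness} and~\ref{sec:function} build the function and work out the case $K=1$ by hand. Part (2) of Theorem~\ref{thm:main} is proved in Section~\ref{sec:kill}, part (1) in Section~\ref{sec:tree}, and Corollary~\ref{cor:main} in Section~\ref{sec:consequences}.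

\section{What a shallow randomized tree forces}\label{sec:positive}

There are good reasons to guess a positive answer. The first is that the argument with leaves almost works.

\begin{proposition}\label{prop:positive}
Suppose that $f$ is computed by a randomized PDT of depth $d$.
\begin{enumerate}
\item[(a)] If for some $b\in\{0,1\}$ the randomized PDT never errs on inputs in $f^{-1}(b)$, then the parity kill number of $f$ is at most $d$.
\item[(b)] If it has error at most $\varepsilon$ on every input, then there are an affine subspace $A$ of co-dimension at most $d$ and a bit $b$ with $|\{z\in A: f(z)=b\}|\ge(1-\varepsilon)|A|$.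
\end{enumerate}
\end{proposition}

\begin{proof}
There are finitely many deterministic PDTs of depth at most $d$ on $\mathbb{F}_2^n$, so we may discard those of probability zero.

(a) Every remaining tree outputs $b$ on all of $f^{-1}(b)$. If $f\equiv b$, the parity kill number is $0$. Otherwise take $z$ with $f(z)=1-b$. The output on $z$ is correct with positive probability, so some remaining tree $T$ outputs $1-b$ on $z$. The inputs that reach the same leaf of $T$ as $z$ form an affine subspace $A$ of co-dimension at most $d$ on which $T$ outputs $1-b$. Hence $A$ contains no point of $f^{-1}(b)$, and $f\equiv 1-b$ on $A$.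

(b) For a uniform input $z$ and a sampled tree, the probability of error is at most $\varepsilon$. So some tree $T$ errs on at most an $\varepsilon$ fraction of all inputs. The nonempty sets of inputs reaching the leaves of $T$ partition $\mathbb{F}_2^n$ into affine subspaces of co-dimension at most $d$, so on one of them, $A$, the tree errs on at most an $\varepsilon$ fraction. Take for $b$ the label of that leaf.
\end{proof}

Thus two-sided error is essential in Theorem~\ref{thm:main}, and the only step that can fail is the passage from ``almost constant'' to ``constant''. The second reason for optimism is that this passage succeeds when the queries are single coordinates.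

\begin{remark}\label{rem:coordinates}
Suppose that every tree in a randomized PDT of depth $d$ for $f$ queries only single coordinates $z_i$. Then $f$ becomes constant after fixing at most $9d^2$ coordinates. To see this, write $z^S$ for $z$ with the coordinates in $S$ flipped, and call $S$ \emph{sensitive at $z$} if $f(z^S)\ne f(z)$. For such $S$, the sampled tree outputs $f(z)$ with probability at least $2/3$ on $z$ and at most $1/3$ on $z^S$. So with probability at least $1/3$ the two outputs differ, which forces the run on $z$ to query a coordinate in $S$. A run meets at most $d$ members of a family of disjoint sets, so by linearity of expectation there are at most $3d$ pairwise disjoint sensitive sets at any input. If $S$ is a minimal sensitive set at $z$, then every $\{i\}$ with $i\in S$ is sensitive at $z^S$, so $|S|\le 3d$. Let $U$ be the union of a maximal family of pairwise disjoint minimal sensitive sets at $z$. Then $|U|\le 9d^2$, and no sensitive set at $z$ is disjoint from $U$, since it would contain a minimal one. Hence $f$ is constant on the inputs that agree with $z$ on $U$.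
\end{remark}

For parities the first step of this argument is false, because one parity can touch all sensitive sets at once.

\begin{example}\label{ex:or}
Let $f(z)=0$ if $z=0$ and $f(z)=1$ otherwise. All $n$ singletons are sensitive at $z=0$. Yet $f$ has a randomized PDT of depth $2$: query two independent uniform parities and output $1$ if either answer is $1$. On $z=0$ the output is correct, and on $z\ne0$ each answer is a uniform bit, so the error is $1/4$. This function is no counterexample, since it is constant on the hyperplane $z_1=1$.
\end{example}

The example shows what random parities do well: they test cheaply whether a linear expression in the input vanishes. We want an exceptional set that can be tested in this way but, unlike $\{0\}$, cannot be avoided by a few affine equations.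

\section{Sparse vectors and witnesses of sparsity}\label{sec:witness}

Let $f$ be the indicator of a set $E$. Its parity kill number exceeds $K$ exactly when every affine subspace $A$ of co-dimension at most $K$ satisfies $A\not\subseteq E$ and $A\cap E\neq\emptyset$. The first condition holds as soon as $|E|<2^{n-K}$. So we need a small set that meets every affine subspace of co-dimension at most $K$.

The set $\{0\}$ of Example~\ref{ex:or} is the Hamming ball of radius $0$, and the ball of radius $K$ has the property we need. A system of $c\le K$ independent equations has a coefficient matrix with $c$ independent columns, so it has a solution supported on those $c$ coordinates. The ball has at most $(n+1)^K$ points, which is less than $2^{n-K}$ for large $n$. The difficulty is the test: having at most $K$ nonzero coordinates is not the vanishing of a linear expression. We therefore look for a short \emph{witness} of sparsity such that the statement ``this witness is valid'' is an identity between polynomials. Such an identity can be checked at one random point. To have enough points, we work over a larger field.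

\subsection*{Finite fields and the trace}
Let $q=2^k$ and $F=\mathbb{F}_q$. We keep minus signs where they help the eye, although $-1=1$ in $F$. We use repeatedly that a nonzero polynomial of degree at most $D$ over a field has at most $D$ roots.

Let $Y$ be a finite set with $N$ elements. Fixing an $\mathbb{F}_2$-basis of $F$ writes each element of $F$ as $k$ bits and identifies $F^Y$ with $\mathbb{F}_2^{kN}$. Under this identification the parities are exactly the $\mathbb{F}_2$-linear maps $F^Y\to\mathbb{F}_2$. They are described by the \emph{trace} $\operatorname{Tr}(a)=a+a^2+a^4+\dots+a^{q/2}$, which is an $\mathbb{F}_2$-linear map from $F$ to $\mathbb{F}_2$. For $w,Z\in F^Y$ put $\langle w,Z\rangle=\sum_{y\in Y}w(y)Z(y)\in F$.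

\begin{lemma}\label{lem:trace}
\begin{enumerate}
\item[(a)] If $a\in F$ is nonzero and $\beta\in F$ is uniform, then $\operatorname{Tr}(\beta a)$ is a uniform bit.
\item[(b)] Every $\mathbb{F}_2$-linear map $F^Y\to\mathbb{F}_2$ has the form $Z\mapsto\operatorname{Tr}\langle w,Z\rangle$ with $w\in F^Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The trace is a nonzero polynomial of degree $q/2<q$, so it does not vanish on all of $F$. A nonzero linear map to $\mathbb{F}_2$ takes each value on half of its domain, and $\beta a$ is uniform in $F$.

(b) The map sending $w$ to $\operatorname{Tr}\langle w,\cdot\rangle$ is additive. It is injective: if $w(y)\neq 0$, then by (a) the functional is nonzero on some $Z$ supported at $y$. Both $F^Y$ and the set of functionals have $q^N$ elements.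
\end{proof}

\subsection*{The witness}
Now let $Y\subset F$, so that coordinates are labeled by field elements. The support of a vector $\Delta\in F^Y$ can then be named by a polynomial that vanishes on it. To turn ``$e$ vanishes on the support of $\Delta$'' into a single identity, encode $\Delta$ as a rational function whose poles are its support:
\[
S_\Delta(t)=\sum_{y\in Y}\frac{\Delta(y)}{t-y}\in F(t).
\]
Put $\Pi(t)=\prod_{y\in Y}(t-y)$ and $R_\Delta=\Pi\, S_\Delta$, a polynomial of degree at most $N-1$. For $J\subseteq Y$ put $e_J(t)=\prod_{p\in J}(t-p)$.

\begin{lemma}\label{lem:witness}
Let $\Delta\in F^Y$.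
\begin{enumerate}
\item[(a)] $S_\Delta$ determines $\Delta$.
\item[(b)] If $e\ne0$ is a polynomial and $eS_\Delta$ is a polynomial, then $e(y)=0$ whenever $\Delta(y)\ne0$. Hence $|\operatorname{supp}\Delta|\le\deg e$.
\item[(c)] If $\operatorname{supp}\Delta\subseteq J$ and $J\neq\emptyset$, then $e_JS_\Delta=\sum_{p\in J}\Delta(p)\,\dfrac{e_J(t)}{t-p}$ is a polynomial of degree at most $|J|-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $R_\Delta=\sum_{y'}\Delta(y')\,\Pi/(t-y')$ every term with $y'\ne y$ vanishes at $t=y$. So $R_\Delta(y)=\pi_y\Delta(y)$ with $\pi_y=\prod_{y'\neq y}(y-y')\neq0$, which gives (a). If $eS_\Delta=g$ is a polynomial, then $eR_\Delta=g\,\Pi$, and evaluating at $y$ gives $e(y)\pi_y\Delta(y)=0$. This is (b). In (c), each $e_J/(t-p)$ is a polynomial of degree $|J|-1$.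
\end{proof}

By (b) and (c), a vector $\Delta$ has at most $K$ nonzero coordinates if and only if there are polynomials $e\neq0$ and $g$ with $\deg e\le K$, $\deg g\le K-1$ and $eS_\Delta=g$. The pair $(e,g)$ is the witness. It consists of $2K+1$ field elements, too many for a tree of depth $O(\log K)$ to read. But checking the identity at a point $\alpha$ requires only the three values $e(\alpha)$, $g(\alpha)$, $S_\Delta(\alpha)$, and each is linear in the coefficients of $e$, $g$ or in $\Delta$. One more property will matter: a witness may be rescaled, since $(se,sg)$ is a witness for the same $\Delta$ for every $s\in F^*$.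

\section{The function}\label{sec:function}

The tree can only query its input, so the witness has to be part of the input. If it were stored in coordinates of its own, the equations of a subspace could involve those coordinates alone. The argument for the Hamming ball, which places $\Delta$ on independent columns of the system wherever they lie, would then not apply. So we let $\Delta$ live on all coordinates and \emph{add} the witness to it, repeated in many blocks. Since $\Delta$ is sparse, it corrupts few blocks, and a random block displays the witness.

\subsection*{Parameters}
Fix $K\geq 1$ and $0<\varepsilon\le 1/3$. Let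
\[
L=2K+1,\qquad m=\lceil 2K/\varepsilon\rceil,\qquad N=mL,
\]
the length of a block, the number of blocks, and the number of coordinates. Let $q=2^k$ be the least power of two with $q\ge 3(N+K)/\varepsilon$, and $F=\mathbb{F}_q$. We record
\begin{equation}\label{eq:params}
m\ge 6K,\qquad q-1>K,\qquad q-N\ge\frac{2(N+K)}{\varepsilon},\qquad q<\frac{60K^2}{\varepsilon^2}.
\end{equation}
The first two follow from $\varepsilon\le1/3$, which gives $2K/\varepsilon\ge6K$ and $q\ge 9(N+K)$. The third follows from $N\le (N+K)/\varepsilon$. For the last, $m\le 2K/\varepsilon+1\le 3K/\varepsilon$ and $L\le 3K$ give $N\le 9K^2/\varepsilon$, hence $N+K\le 10K^2/\varepsilon$, and $q/2<3(N+K)/\varepsilon$ by minimality of $q$.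

Choose $Y\subset F$ with $|Y|=N$ and index its elements as $y(i,j)$ with $1\le i\le m$ and $0\le j\le 2K$. Inputs are vectors $Z\in F^Y\cong\mathbb{F}_2^n$, where $n=kN$. We write $Z(i,j)$ for the coordinate at $y(i,j)$ and $Z_i=(Z(i,0),\dots,Z(i,2K))\in F^L$ for the $i$-th block. A vector $u=(u_0,\dots,u_{2K})\in F^L$ encodes the polynomials
\[
e_u(t)=\sum_{j=0}^{K}u_jt^j,\qquad g_u(t)=\sum_{j=0}^{K-1}u_{K+1+j}\,t^j,
\]
and $\hat u\in F^Y$ denotes its repetition, $\hat u(i,j)=u_j$.

\begin{definition}\label{def:E}
A vector $u\in F^L$ is a \emph{witness for $Z\in F^Y$} if $e_u\neq0$ and $e_u\,S_{Z-\hat u}=g_u$ in $F(t)$. Let $E$ be the set of $Z$ that have a witness, and let $f$ be the indicator function of $E$.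
\end{definition}

The condition $e_u\ne0$ cannot be dropped: without it $u=0$ would be a witness for every $Z$. By Lemma~\ref{lem:witness}(b),
\begin{equation}\label{eq:sparse}
\text{if $u$ is a witness for $Z$, then } |\operatorname{supp}(Z-\hat u)|\le K .
\end{equation}

\subsection*{The case $K=1$}
Here $u=(u_0,u_1,u_2)$, $e_u=u_0+u_1t$ and $g_u=u_2$. For $\varepsilon=1/3$ the parameters are $m=6$, $N=18$, $q=256$ (the least power of two above $9\cdot19=171$) and $n=144$. An input is a $6\times3$ array of field elements.

Let $u$ be a witness for $Z$ and $\Delta=Z-\hat u$. If $\Delta=0$, then $u_2=0$ and $(u_0,u_1)\ne(0,0)$. Otherwise $\Delta$ has a single nonzero entry $\delta$, at a point $p\in Y$. Then $e_u(p)=0$ forces $e_u=s(t-p)$ with $s\ne0$, and $g_u=s(t-p)\cdot\delta/(t-p)=s\delta$. Conversely, for all $p\in Y$, $s\in F^*$ and $\delta\in F$, the array $Z$ whose rows all equal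
\[
u=(-sp,\ s,\ s\delta),
\]
with $\delta$ added to the entry at $p$, lies in $E$. Each row announces, up to the factor $s$, the position and the size of the one corrupted entry.

Let us solve one equation $\langle v,Z\rangle=a$, with $v\ne0$, by such an array. As for the Hamming ball, choose $p$ with $v(p)\ne0$. Let $\bar v_j=\sum_i v(y(i,j))$ be the column sums of $v$. Then
\[
\langle v,Z\rangle=s\,(\bar v_1-p\,\bar v_0)+\bigl(v(p)+s\,\bar v_2\bigr)\delta .
\]
The term $s\bar v_2\delta$ is new: the witness depends on $\delta$ and is seen by the equation. It can cancel the term we rely on. If $v$ is the indicator of $p=y(1,2)$ and $s=1$, then $\langle v,Z\rangle=Z(1,2)=\delta+\delta=0$ for every $\delta$. Rescaling the witness repairs this. The coefficient $v(p)+s\bar v_2$ is a polynomial in $s$ of degree at most $1$ that is nonzero at $s=0$, so it vanishes for at most one $s$. Any other $s\in F^*$ allows us to solve for $\delta$.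

To test the array, pick a row $u$ and a point $\alpha\notin Y$, and compare $(u_0+u_1\alpha)\,S_{Z-\hat u}(\alpha)$ with $u_2$. At least five of the six rows are uncorrupted, and for these the two values are $s(\alpha-p)\cdot\delta/(\alpha-p)$ and $s\delta$, which agree. The test involves three field elements. For general $K$ it still involves three, each of $k=2\log K+O(1)$ bits when $\varepsilon$ is fixed, while the parity kill number grows like $K$.

\section{The parity kill number is $K+1$}\label{sec:kill}

The next two lemmas show that $f$ is not constant on any affine subspace of co-dimension at most $K$; the third gives a subspace of co-dimension $K+1$ on which it is. Together they prove part (2) of Theorem~\ref{thm:main}. Subspaces and co-dimensions are over $\mathbb{F}_2$.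

\begin{lemma}\label{lem:small}
No affine subspace of co-dimension at most $K$ is contained in $E$.
\end{lemma}

\begin{proof}
A vector $u$ is a witness for at most one $Z$, because $S_{Z-\hat u}=g_u/e_u$ determines $Z-\hat u$ by Lemma~\ref{lem:witness}(a). So $|E|\le q^L=2^{kL}$. An affine subspace of co-dimension at most $K$ has at least $2^{kN-K}$ points, and $kN-K\ge 6kL-K>kL$ because $m\ge 6$ and $5kL>K$.
\end{proof}

\begin{lemma}\label{lem:hit}
Every affine subspace $A$ of co-dimension $c\le K$ meets $E$.
\end{lemma}

\begin{proof}
\emph{Step 1: equations over $F$.} The set $E$ is defined over $F$, so we replace the parity equations by stronger $F$-linear ones, without increasing their number. By Lemma~\ref{lem:trace}(b), there are $w_1,\dots,w_c\in F^Y$ and bits $b_1,\dots,b_c$ with $A=\{Z:\operatorname{Tr}\langle w_\nu,Z\rangle=b_\nu\text{ for }1\le\nu\le c\}$. Let $v_1,\dots,v_\kappa$ be a basis of the $F$-span of the $w_\nu$, so $\kappa\le c\le K$. Fix $Z_0\in A$ and put $a_\ell=\langle v_\ell,Z_0\rangle$. Suppose that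
\begin{equation}\label{eq:system}
\langle v_\ell,Z\rangle=a_\ell\qquad(1\le\ell\le\kappa).
\end{equation}
Each $w_\nu$ is an $F$-linear combination of the $v_\ell$, so $\langle w_\nu,Z\rangle=\langle w_\nu,Z_0\rangle$ for all $\nu$, and $Z\in A$. It suffices to solve \eqref{eq:system} in $E$. If $\kappa=0$, take $Z=\hat u$ with $e_u=1$ and $g_u=0$. Let $\kappa\ge1$.

\emph{Step 2: a family of points of $E$.} The $\kappa\times N$ matrix $(v_\ell(y))$ has rank $\kappa$, so there is $J\subseteq Y$ with $|J|=\kappa$ such that $V=(v_\ell(p))_{\ell\le\kappa,\ p\in J}$ is invertible. Let $s\in F^*$ and $\Delta\in F^J$, extended by zero to $Y$. The polynomial $se_J$ is nonzero of degree $\kappa\le K$, and by Lemma~\ref{lem:witness}(c) the function $se_JS_\Delta$ is a polynomial of degree at most $K-1$. So there is $u\in F^L$ with $e_u=se_J$ and $g_u=se_JS_\Delta$. This is where the bound $c\le K$ is used: a witness has room for $K$ roots. The vector $Z=\hat u+\Delta$ has $u$ as a witness, so $Z\in E$. Explicitly, write $e_J=\sum_{j=0}^K\sigma_jt^j$ and $e_J/(t-p)=\sum_{j=0}^{K-1}\rho_{p,j}t^j$ for $p\in J$. Then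
\[
u_j=s\,\sigma_j\quad(0\le j\le K),\qquad u_{K+1+j}=s\sum_{p\in J}\rho_{p,j}\,\Delta(p)\quad(0\le j\le K-1).
\]

\emph{Step 3: choosing the scale.} Put $\bar v_{\ell,j}=\sum_{i=1}^m v_\ell(y(i,j))$, so that $\langle v_\ell,\hat u\rangle=\sum_j\bar v_{\ell,j}u_j$. Substituting the formulas for $u$,
\[
\langle v_\ell,Z\rangle=s\,\theta_\ell+\sum_{p\in J}\bigl(v_\ell(p)+s\,\lambda_{\ell,p}\bigr)\Delta(p),
\]
where
\[
\theta_\ell=\sum_{j=0}^{K}\bar v_{\ell,j}\,\sigma_j,\qquad \lambda_{\ell,p}=\sum_{j=0}^{K-1}\bar v_{\ell,K+1+j}\,\rho_{p,j}
\]
do not depend on $s$ or $\Delta$. With $\Lambda=(\lambda_{\ell,p})$, $\theta=(\theta_\ell)$ and $a=(a_\ell)$, the system \eqref{eq:system} reads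
\[
(V+s\Lambda)\,\Delta=a-s\theta .
\]
The matrix $s\Lambda$ is the feedback of the witness met in the case $K=1$. It disappears at $s=0$, which is not an allowed scale, but that value still controls the others. The polynomial $D(s)=\det(V+s\Lambda)$ has degree at most $\kappa$ and $D(0)=\det V\neq0$, so it has at most $\kappa\le K$ roots. Since $q-1>K$, some $s\in F^*$ has $D(s)\neq0$. For this $s$ the system has a solution $\Delta\in F^J$, and the corresponding $Z$ lies in $E\cap A$.
\end{proof}

\begin{lemma}\label{lem:upper}
There is an affine subspace of co-dimension $K+1$ that is disjoint from $E$.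
\end{lemma}

\begin{proof}
By \eqref{eq:sparse}, it is enough to force $K+1$ disjoint pairs of blocks to disagree. Since $2K+2\le 4K\le m$, we may define
\[
A=\bigl\{Z:\ \operatorname{Tr}\bigl(Z(2\nu-1,0)-Z(2\nu,0)\bigr)=1\ \text{ for }1\le\nu\le K+1\bigr\}.
\]
The $K+1$ functionals are nonzero and depend on disjoint sets of coordinates, so they are linearly independent, and $A$ is an affine subspace of co-dimension $K+1$. Let $Z\in A$ and $u\in F^L$, and put $\Delta=Z-\hat u$. For each $\nu$,
\[
\Delta(2\nu-1,0)-\Delta(2\nu,0)=Z(2\nu-1,0)-Z(2\nu,0)\ne0,
\]
so one of these two coordinates of $\Delta$ is nonzero. Thus $\Delta$ has at least $K+1$ nonzero coordinates, and $u$ is not a witness for $Z$ by \eqref{eq:sparse}.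
\end{proof}

\section{The randomized parity decision tree}\label{sec:tree}

The tree takes a random block $u=Z_i$ as a candidate witness and checks $e_uS_{Z-\hat u}=g_u$ at a random point $\alpha\notin Y$. The map $Z\mapsto Z-\widehat{Z_i}$ is $F$-linear, so for fixed $i$ and $\alpha$ the values $e_u(\alpha)$, $g_u(\alpha)$, $S_{Z-\hat u}(\alpha)$ are $F$-linear functions of $Z$. The product $e_u(\alpha)S_{Z-\hat u}(\alpha)$ is quadratic in $Z$. The tree therefore reads the factor $e_u(\alpha)$ in full. What remains is to decide whether a linear expression vanishes, and a few random parities do this as in Example~\ref{ex:or}.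

Let $r=\lceil\log(2/\varepsilon)\rceil$. Choose independently and uniformly $i\in\{1,\dots,m\}$, $\alpha\in F\setminus Y$ and $\beta_1,\dots,\beta_r\in F$. These choices determine the following deterministic tree, in which $u=Z_i$ and $\Delta=Z-\hat u$.
\begin{enumerate}
\item[(i)] Query the $k$ bits of $\eta=e_u(\alpha)$. If $\eta=0$, output $0$.
\item[(ii)] Otherwise query $\operatorname{Tr}\bigl(\beta_\nu\,(g_u(\alpha)-\eta\,S_\Delta(\alpha))\bigr)$ for $\nu=1,\dots,r$. Output $1$ if all answers are $0$, and output $0$ otherwise.
\end{enumerate}
Each bit of $\eta$ is an $\mathbb{F}_2$-linear function of $Z$, hence a parity. At a node of stage (ii) the value $\eta$ is a known constant, so these queries are parities as well. The rejection in stage (i) enforces $e_u\ne0$; without it a block $u=0$ would always pass. By \eqref{eq:params}, the depth is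
\[
k+r<\log\frac{60K^2}{\varepsilon^2}+\log\frac{2}{\varepsilon}+1=2\log K+3\log\frac1\varepsilon+\log240 .
\]

\emph{Inputs $Z\in E$.} Let $u^*$ be a witness for $Z$. By \eqref{eq:sparse}, $Z_i=u^*$ for all but at most $K$ values of $i$. The nonzero polynomial $e_{u^*}$ has at most $K$ roots among the $q-N$ possible values of $\alpha$. If $Z_i=u^*$ and $e_{u^*}(\alpha)\ne0$, then stage (i) is passed. The identity $e_{u^*}S_\Delta=g_{u^*}$ may be evaluated at $\alpha$, because $\alpha\notin Y$, so every answer in stage (ii) is $0$ and the output is $1$. By $m\ge 2K/\varepsilon$ and \eqref{eq:params}, the error is at most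
\[
\frac Km+\frac{K}{q-N}\le\frac\varepsilon2+\frac\varepsilon2=\varepsilon .
\]

\emph{Inputs $Z\notin E$.} We bound the error for each fixed $i$. If $e_u=0$, the output is $0$. Otherwise $e_uS_\Delta\neq g_u$, since $u$ is not a witness for $Z$. Multiplying by $\Pi$, the polynomial
\[
P=e_uR_\Delta-g_u\Pi
\]
is nonzero, and its degree is at most $N+K-1$. So $P(\alpha)=0$ with probability at most $(N+K)/(q-N)\le\varepsilon/2$. If $P(\alpha)\ne0$, then $g_u(\alpha)-\eta S_\Delta(\alpha)=-P(\alpha)/\Pi(\alpha)\neq0$. By Lemma~\ref{lem:trace}(a), the $r$ quantities queried in stage (ii) are then independent uniform bits, and the output is $1$ with conditional probability at most $2^{-r}\le\varepsilon/2$. The error is at most $\varepsilon$.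

This proves part (1) and completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}[Non-adaptive queries]\label{rem:nonadaptive}
Adaptivity only saves a constant factor. Choose $i$ and $\alpha$ as before, query all $3k$ bits of $e_u(\alpha)$, $g_u(\alpha)$, $S_\Delta(\alpha)$, and output $1$ if and only if $e_u(\alpha)\ne0$ and $e_u(\alpha)S_\Delta(\alpha)=g_u(\alpha)$. On $Z\in E$ the output is $1$ whenever $Z_i=u^*$ and $e_{u^*}(\alpha)\neq0$, so the error is at most $\varepsilon$. On $Z\notin E$ the output $1$ requires $e_u\ne 0$ and $P(\alpha)=0$, so the error is at most $\varepsilon/2$. All queries are fixed before any answer is seen. The separation therefore holds already for randomized non-adaptive parity queries (random $\mathbb{F}_2$-linear sketches) of size $3k<6\log K+6\log(1/\varepsilon)+3\log60$.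
\end{remark}

\section{Exponential separation}\label{sec:consequences}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Take $\varepsilon=1/3$. Since $27\cdot240=6480<2^{13}$, the depth in Theorem~\ref{thm:main} is less than $2\log K+13$.

(a) Let $K=\lfloor2^{(d-13)/2}\rfloor$, which is at least $1$ because $d\ge13$. The depth is less than $(d-13)+13=d$, and the parity kill number is $K+1>2^{(d-13)/2}$.

(b) For $\varepsilon=1/3$ we have $m=6K$, $N=12K^2+6K\le18K^2$ and $q<540K^2$. Let $K=\lfloor\sqrt{n/(36\log n)}\rfloor$, with $n$ large enough that $K\ge1$. Then $q<15n/\log n\le n^2$, so $k<2\log n$, and the function $f$ of Section~\ref{sec:function} has $n_0=kN\le 36K^2\log n\le n$ variables. Its depth is less than $2\log K+13\le\log n+13$, and its parity kill number is $K+1>\frac16\sqrt{n/\log n}$.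

It remains to pad $f$ to $n$ variables. Let $\pi:\mathbb{F}_2^n\to\mathbb{F}_2^{n_0}$ forget the last $n-n_0$ coordinates and let $f'=f\circ\pi$. The trees for $f$ compute $f'$ by ignoring the new variables. If $f'$ is constant on an affine subspace $A'$ of co-dimension $c$, then $f$ is constant on the affine subspace $\pi(A')$, whose dimension is at least $(n-c)-(n-n_0)=n_0-c$. Conversely, if $f$ is constant on $A$, then $f'$ is constant on $\pi^{-1}(A)$, which has the same co-dimension. So $f$ and $f'$ have the same parity kill number.
\end{proof}

In these examples the number of variables grows with the depth. We do not determine whether the parity kill number of a function with a randomized PDT of depth $d$ is bounded by some function of $d$ alone. By Corollary~\ref{cor:main}(a), such a function would have to be at least exponential.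

\begin{thebibliography}{1}

\bibitem{column109}
\emph{Introduction to Complexity Theory Column 109},
\texttt{https://cseweb.ucsd.edu/\textasciitilde{}shmcguir/papers/KLMYsigact.pdf}.

\end{thebibliography}
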